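\title{The countable models of an $\aleph_1$-categorical theory with a computable model are arithmetical}

\begin{abstract}
Let $T$ be a complete $\aleph_1$-categorical theory in a computable language. We prove that there is a number $n$, depending only on $T$, such that whenever some model of $T$ has a presentation computable in a set $X$, every countable model of $T$ has a presentation computable in $X^{(n)}$. The case $X=\emptyset$ is Conjecture~17 of the problem session of the AIM workshop on computable stability theory. The proof applies the theorem of Andrews and Knight on strongly minimal theories to a strongly minimal set with the structure induced by formulas of bounded complexity, and then rebuilds the model along a finite tower of internal families followed by a finite cover; each stage costs finitely many jumps. We also show that $n$ cannot be chosen independently of $T$.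
\end{abstract}

\section{Introduction}\label{sec:intro}

All languages in this paper are countable and computable: the symbols are coded by natural numbers and their arities are computable. The atomic diagram of a structure with universe $\omega$ is then a subset of $\omega$. A \emph{presentation} of a countably infinite structure is an isomorphic copy of it with universe $\omega$. For $X\subseteq\omega$, a presentation is \emph{computable in $X$} if its atomic diagram is, and a structure is \emph{$X$-computable} if it has such a presentation; \emph{computable} means $\emptyset$-computable. We write $X^{(n)}$ for the $n$-th Turing jump of $X$ and $0^{(n)}$ for $\emptyset^{(n)}$.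

A complete theory $T$ is \emph{$\aleph_1$-categorical} if it has exactly one model of cardinality $\aleph_1$ up to isomorphism; all its models are then infinite. Such a theory can have many countable models. For instance, the models of the theory of $\mathbb Z$ with the successor function are the disjoint unions of $\kappa\ge1$ copies of $\mathbb Z$, so there is one model of size $\aleph_1$ and one countable model for each $\kappa\in\{1,2,\dots,\aleph_0\}$. In this example all countable models are computable. In general one asks how complicated the other countable models can be when one of them is computable. The following is Conjecture~17 of \cite{AIM}.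

\begin{quote}
\emph{For every $\aleph_1$-categorical theory $T$ there is an $n$ such that, if $T$ has a computable model, then every countable model of $T$ has a presentation computable in $0^{(n)}$.}
\end{quote}

A complete theory with infinite models is \emph{strongly minimal} if in each of its models every subset of the universe definable with parameters is finite or cofinite. For strongly minimal $T$ it is known that $n=4$ works (Andrews and Knight \cite{AK}). We prove the conjecture in relativized form.

\begin{theorem}\label{thm:main}
Let $T$ be $\aleph_1$-categorical. There is $n$, depending only on $T$, such that for every $X\subseteq\omega$: if some model of $T$ has a presentation computable in $X$, then every countable model of $T$ has a presentation computable in $X^{(n)}$.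
\end{theorem}

The conjecture is the case $X=\emptyset$. The second theorem is not needed for it; it shows that the order of the quantifiers ``for every $T$ there is $n$'' cannot be reversed.

\begin{theorem}\label{thm:lower}
For every $n$ there is an $\aleph_1$-categorical $T$ with a computable model whose prime model has no presentation computable in $0^{(n)}$.
\end{theorem}

Why should one expect this pair of answers? A computable model gives information about $T$ at an increasing price: the sentences with $k$ blocks of quantifiers are decided by $0^{(k)}$, and for the whole theory this yields only the bound $0^{(\omega)}$. A construction of a second model that consults $T$ on formulas of unbounded complexity therefore gives no finite bound, and the conjecture says that a bounded fragment suffices. Now an $\aleph_1$-categorical theory has a strongly minimal definable set $D$, and a model cannot grow unless $D$ grows. So one expects that finitely many formulas rebuild each model $M$ from $D(M)$, and that the total cost is four jumps for $D(M)$ plus a number of jumps that reflects the complexity of these formulas. That number is finite, but nothing bounds it independently of $T$.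

Two difficulties stand in the way. First, the full structure that $M$ induces on $D(M)$ involves formulas of all complexities. We keep only the structure induced by formulas of complexity at most $N$; its theory is still strongly minimal, and it costs only about $N$ jumps (Section~\ref{sec:base}). Second, $M$ need not be algebraic over $D(M)$. We show in Section~\ref{sec:tower} that $M$ is a finite cover of the top of a finite tower $D=P_0\subseteq P_1\subseteq\dots\subseteq P_r$ of $\emptyset$-definable sets of imaginaries, in which $P_{i+1}$ adds to $P_i$ a family of fibers, each generated over $P_i$ by finitely many of its own points. To present $P_{i+1}(M)$ one has to fix generators in infinitely many fibers at once while seeing only formulas of bounded complexity. This is the heart of the proof (Section~\ref{sec:internal}); it is solved by the descending chain condition for definable groups, and Section~\ref{sec:examples} shows it in two small cases. The finite cover is handled by a tree argument (Section~\ref{sec:cover}). Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower}, which can be read independently. The only computability-theoretic result taken from the literature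 is the strongly minimal case, in relativized form (Theorem~\ref{thm:AK}).

\section{Choosing base points: two examples}\label{sec:examples}

\begin{example}\label{ex:z4}
Let $G$ be a free $\mathbb Z/4\mathbb Z$-module of countably infinite rank, in the language of abelian groups, and let $D=\{x:2x=0\}=2G$, an infinite vector space over $\mathbb F_2$. In any group of exponent $4$ with $\{x:2x=0\}=2G$, a lift of a basis of $G/2G$ is a basis over $\mathbb Z/4\mathbb Z$. So the models of $\operatorname{Th}(G)$ are the free modules of infinite rank, and the theory is categorical in every infinite cardinal; the example is chosen for its mechanism only. The set $D$ is strongly minimal: finitely many parameters lie in the span $G_0$ of finitely many basis elements, and if $x=2y\in D\setminus G_0$, then $y\notin G_0+2G$, so $y$ together with the basis of $G_0$ extends to a basis of $G$; hence all elements of $D\setminus G_0$ are conjugate over $G_0$.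

The group $G$ is the union of the fibers $H_x=\{y:2y=x\}$ for $x\in D$. For every linear map $\psi:D\to D$ the map $y\mapsto y+\psi(2y)$ is an automorphism of $G$ fixing $D$, so for $x\ne0$ the points of $H_x$ are all conjugate over $D$ and none of them is algebraic over $D$. But one point generates its fiber over $D$: $H_x=b+D$ for any $b\in H_x$.

Suppose the vector space $D$ is presented computably in $Y$ and listed as $x_0,x_1,\dots$. To present $G$, imagine base points $b_i\in H_{x_i}$ and let the pair $(i,p)$ with $p\in D$ be a name for $b_i+p$. To add names we must know, for example, which element of $D$ is $b_0+b_1-b_2$ when $x_0+x_1=x_2$. So we decide the quantifier-free type over $D$ of $(b_0,\dots,b_j)$ in stages. Let $J$ be the set of $i$ with $x_i$ outside the span of $x_0,\dots,x_{i-1}$, and for $i\notin J$ let $A_i\subseteq J\cap[0,i)$ be the set with $x_i=\sum_{a\in A_i}x_a$. Let $\Theta_j(y_0,\dots,y_j)$ say that $2y_i=x_i$ for $i\in J$ and $y_i=\sum_{a\in A_i}y_a$ for $i\notin J$ ($i\le j$). This formula decides every atomic formula over $D$. Indeed, such a formula reduces to $\sum_{i\in J}n_iy_i=p$ with $p\in D$; if some $n_i$ is odd, it fails, because doubling gives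 $\sum_{i\in J}n_ix_i=0$; if all $n_i$ are even, the left side equals $\sum_{i\in J}(n_i/2)x_i$. So the formulas $\Theta_j$ determine a $Y$-computable addition on the names.

The construction never computes the $b_i$. They are needed only to certify that the structure on the names is $G$, and for this there must be one sequence $(b_i)_{i<\omega}$ \emph{in $G$} that satisfies all $\Theta_j$. Let $Z_j$ be the set of solutions of $\Theta_j$. Two solutions differ by a tuple $(\psi(x_0),\dots,\psi(x_j))$ with $\psi:D\to D$ linear, so $Z_j$ is a single orbit of the group $\Gamma_j$ of such tuples, acting freely by translation. Here the projections $Z_{j+1}\to Z_j$ are onto, and the $b_i$ can be chosen one after the other.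
\end{example}

If $\Theta_j$ decided all formulas over the base, the projections would always be onto: $\Theta_j$ would decide $\exists y_{j+1}\,\Theta_{j+1}$, and hence imply it. But deciding all formulas costs unboundedly many jumps. We can afford only formulas $\Theta_j$ that decide the formulas of some fixed complexity, which is also their own, and $\exists y_{j+1}\,\Theta_{j+1}$ has one quantifier too many.

\begin{example}\label{ex:shrink}
Let $V$ be an infinite vector space over $\mathbb F_2$. Take three sorts, $V$, $A_0=V\times V$ and $A_1=V$, with addition on $V$, the translation actions of $V\times V$ on $A_0$ and of $V$ on $A_1$, and the relation $E(a_0,a_1,w)$ on $A_0\times A_1\times V$ that says $a_0=(a_1,w)$. We choose base points $y_0\in A_0$ and $y_1\in A_1$ and decide quantifier-free formulas over $V$. No term in $y_0$ and parameters from $V$ has sort $A_1$, so $E$ says nothing about $y_0$ alone, and $\Theta_0=$ ``$y_0\in A_0$'' decides all atomic formulas in $y_0$. Thus $Z_0=A_0$, an orbit of $\Gamma_0=V\times V$. Any pair $(y_0,y_1)$ satisfies $E(y_0,y_1+u,w)$ for some $u,w\in V$, so $\Theta_1$ must imply one such formula. That formula already decides all atomic formulas,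 since it makes $E(y_0+(u_1,w_1),y_1+u_2,w_2)$ equivalent to $u+u_1=u_2\wedge w+w_1=w_2$. So $Z_1=\{((a+u,w),a):a\in V\}$, an orbit of $\Gamma_1=\{((v,0),v):v\in V\}$. The projection of $Z_1$ to $Z_0$ is $V\times\{w\}$, an orbit of the proper subgroup $V\times\{0\}$ of $\Gamma_0$. A base point $b_0$ chosen on the basis of $\Theta_0$ alone may be ruled out by $\Theta_1$.
\end{example}

In general the set of admissible $b_0$ can shrink each time a new fiber is considered, and the admissible sets are orbits of a decreasing chain of definable subgroups of $\Gamma_0$. For an infinite chain the orbits can have empty intersection: in $\mathbb Z$, an element $x$ of all cosets $(4^j-1)/3+4^j\mathbb Z$ would have $3x+1$ divisible by every $4^j$. In an $\omega$-stable structure the chain is eventually constant, and this is what saves the construction.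

\section{Background}\label{sec:background}

\subsection{Computability}\label{ss:comp}

We use Post's theorem in the form $\Sigma^0_{k}(Y^{(j)})=\Sigma^0_{k+j}(Y)$ for $k\ge1$, and likewise for $\Pi$ and $\Delta$; also, $Y'$ decides $\Pi^0_1(Y)$ questions. An infinite $Y$-computable tree $\mathcal T\subseteq2^{<\omega}$ has a path computable in $Y'$: having reached a node $v$ with extensions in $\mathcal T$ at all levels, ask $Y'$ whether $v0$ has this property, and move to $v0$ or $v1$ accordingly.

In a computable language let $\mathcal F_0$ be the set of quantifier-free formulas, and let $\mathcal F_{n+1}$ be the set of Boolean combinations of formulas $\exists\bar y\,\psi$ with $\psi\in\mathcal F_n$ and $\bar y$ a finite, possibly empty, tuple of variables. Each $\mathcal F_n$ is decidable, $\mathcal F_n\subseteq\mathcal F_{n+1}$, and every formula is equivalent to one in some $\mathcal F_n$. Each $\mathcal F_n$ is closed under Boolean operations and under substitution of terms for free variables (renaming bound variables). In a presentation computable in $Y$, satisfaction of $\mathcal F_n$-formulas is computable in $Y^{(n)}$: by induction, satisfaction of $\exists\bar y\,\psi$ with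 $\psi\in\mathcal F_n$ is $\Sigma^0_1(Y^{(n)})$.

Replacing function and constant symbols by their graphs does not change the degrees of presentations, since the value of a function can be found by searching its graph. All our presentations are built from names.

\begin{lemma}\label{lem:names}
Let $B$ be a countably infinite structure in a computable relational language, let $\Lambda\subseteq\omega$ be $Y$-computable, and let $\nu:\Lambda\to B$ be onto. Suppose that, given an atomic formula $\psi(\bar u)$ (equalities included) and a tuple $\bar\lambda$ from $\Lambda$, the oracle $Y$ decides whether $B\models\psi(\nu(\bar\lambda))$. Then $B$ is $Y$-computable.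
\end{lemma}

\begin{proof}
The set of $\lambda\in\Lambda$ with $\nu(\lambda)\ne\nu(\lambda')$ for all $\lambda'<\lambda$ in $\Lambda$ is $Y$-computable and is mapped bijectively onto $B$ by $\nu$. List it in increasing order and pull the structure back to $\omega$.
\end{proof}

\begin{theorem}[Andrews--Knight, relativized]\label{thm:AK}
For every $Y\subseteq\omega$: if a strongly minimal theory in a computable language has a $Y$-computable model, then each of its countable models has a presentation computable in $Y^{(4)}$.
\end{theorem}

For $Y=\emptyset$ this is the strongly minimal case of the conjecture \cite{AK}. We use it as a black box, in its standard relativization to an oracle. The basic theorem of \cite{AK} says that if $T$ is strongly minimal and $T\cap\exists_{k+2}$ is $\Delta^0_k$ uniformly in $k\ge1$, then all countable models of $T$ have computable copies; here $\exists_{k+2}$ is the set of prenex sentences with $k+2$ blocks of quantifiers, the first existential. The bound for theories with a computable model comes from relativizing this theorem to $0^{(3)}$. For a $Y$-computable model one relativizes to $Y^{(3)}$, since then $T\cap\exists_{k+2}$ is uniformly $\Delta^0_{k+3}(Y)=\Delta^0_k(Y^{(3)})$.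

\subsection{Uncountably categorical theories}\label{ss:cat}

``Definable'' allows parameters; ``$C$-definable'' means that the parameters come from $C$. A theory is \emph{$\omega$-stable} if it has only countably many complete types over each countable set. A \emph{Vaughtian pair} is a pair of models $N_1\prec N_2$, $N_1\ne N_2$, with a formula $\theta(x)$ over $N_1$ such that $\theta(N_1)$ is infinite and $\theta(N_1)=\theta(N_2)$. A formula $\varphi(x,\bar a)$ is \emph{strongly minimal} if in every elementary extension it defines an infinite set all of whose definable subsets are finite or cofinite in it.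

\emph{Morley rank} is defined for definable sets $Z$ in an $\aleph_0$-saturated model: $\operatorname{RM}(Z)\ge0$ if $Z\neq\emptyset$; $\operatorname{RM}(Z)\ge\alpha+1$ if $Z$ has infinitely many pairwise disjoint definable subsets of rank $\ge\alpha$; and $\operatorname{RM}(Z)\ge\lambda$ for limit $\lambda$ if $\operatorname{RM}(Z)\ge\alpha$ for all $\alpha<\lambda$. In an $\omega$-stable theory every nonempty definable set has an ordinal rank $\alpha$, and its \emph{degree} is the largest number, always finite, of pairwise disjoint definable subsets of rank $\alpha$. If $Z$ is the disjoint union of two definable sets of rank $\alpha$, their degrees add up to the degree of $Z$. We use the following theorems about an $\aleph_1$-categorical theory $T$.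

\begin{itemize}
\item[(M1)] (Morley; Baldwin--Lachlan) $T$ is $\omega$-stable and has no Vaughtian pairs, and there is a strongly minimal formula $\varphi(x,\bar a)$ with $\operatorname{tp}(\bar a)$ isolated.
\item[(M2)] (Baldwin, 1973) $T$ has finite Morley rank.
\end{itemize}

\emph{Reduction.} Fix $\varphi$ and the isolated type of $\bar a$. Every model of $T$ realizes this type, so every model $M$ of $T$ expands to a model $(M,\bar a)$ of one fixed complete theory, and $M$ and $(M,\bar a)$ have presentations of the same degrees. This is the only use of isolation; for a nonisolated type some countable model would have no such expansion. The expanded theory is complete, $\omega$-stable, of finite Morley rank and without Vaughtian pairs, and only these properties are used below. So, until the end of Section~\ref{sec:cover}, we assume that $T$ has these properties, that its language $L$ is relational, and that $\varphi(x)$ is a strongly minimal formula without parameters. We write $D$ for the set defined by $\varphi$ and put $\rho=\operatorname{RM}(x=x)<\omega$.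

\subsection{Imaginaries, saturation and independence}\label{ss:stab}

Let $\mathfrak M$ be the saturated model of $T$ of size $\aleph_1$. The structure $\mathfrak M^{\mathrm{eq}}$ has a sort $S=\mathfrak M^{n_S}/E_S$, with its projection map $\mathfrak M^{n_S}\to S$, for each $\emptyset$-definable equivalence relation $E_S$ on a power of $\mathfrak M$; the \emph{home sort} is $\mathfrak M$ itself. For a finite collection $\Sigma$ of sorts that includes the home sort, $\mathfrak M_\Sigma$ is the one-sorted structure on the disjoint union of these sorts, with the relations of $L$, predicates for the sorts and the graphs of the projections. Formulas and definable sets are those of some $\mathfrak M_\Sigma$; thus a definable set may meet finitely many sorts. The closures $\operatorname{acl}(C)$ and $\operatorname{dcl}(C)$ consist of the elements of $\mathfrak M^{\mathrm{eq}}$ that lie in a finite $C$-definable set, respectively form a $C$-definable singleton. We write $AB$ for $A\cup B$. Saturation is used as follows, for countable $C\subseteq\mathfrak M^{\mathrm{eq}}$.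

\begin{itemize}
\item[(S1)] Every type over $C$ is realized. Consequently a definable set covered by countably many definable sets is covered by finitely many of them.
\item[(S2)] Tuples with the same type over $C$ are conjugate under $\operatorname{Aut}(\mathfrak M/C)$, and a definable set invariant under $\operatorname{Aut}(\mathfrak M/C)$ is $C$-definable.
\end{itemize}

For a finite tuple $a$ let $\operatorname{RM}(a/C)$ be the least rank of a $C$-definable set containing $a$, and define the rank of a type in the same way. It is $0$ if and only if $a\in\operatorname{acl}(C)$. A formula over $C$ of rank $\alpha$ and degree $d$ lies in at least one and at most $d$ complete types over $C$ of rank $\alpha$. Write $a\perp_CB$ if $\operatorname{RM}(a/CB)=\operatorname{RM}(a/C)$, and $A\perp_CB$ if $a\perp_CB$ for all finite tuples $a$ from $A$. This is nonforking independence; it is invariant under automorphisms, and for countable sets it obeys the standard calculus.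

\begin{itemize}
\item[(I1)] \emph{Transitivity:} $A\perp_CBB'$ if and only if $A\perp_CB$ and $A\perp_{CB}B'$.
\item[(I2)] \emph{Symmetry:} $A\perp_CB$ if and only if $B\perp_CA$.
\item[(I3)] \emph{Existence:} for all $a,B,C$ there is $a'$ with $\operatorname{tp}(a'/C)=\operatorname{tp}(a/C)$ and $a'\perp_CB$.
\item[(I4)] \emph{Algebraic closure:} if $C\subseteq C'\subseteq\operatorname{acl}(C)$, then $\perp_C$ and $\perp_{C'}$ coincide; and if $A\perp_CB$, then $\operatorname{acl}(AC)\cap\operatorname{acl}(BC)=\operatorname{acl}(C)$.
\item[(I5)] \emph{Stationarity and definability:} let $r(y)$ be a complete type over $\operatorname{acl}(C)$. For each formula $\gamma(y,w)$ without parameters there is a formula $d_r\gamma(w)$ over $\operatorname{acl}(C)$ such that, for every tuple $e$ and every realization $b'$ of $r$ with $b'\perp_Ce$, we have $\gamma(b',e)\Leftrightarrow d_r\gamma(e)$.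
\end{itemize}

Two more facts about $\omega$-stable theories are needed.

\begin{itemize}
\item[(M3)] \emph{Prime models:} for every countable $A\subseteq\mathfrak M$ there is $N\prec\mathfrak M$ containing $A$ and prime over $A$, and every element of $N$ has isolated type over $A$.
\item[(M4)] \emph{Descending chain condition} (Macintyre): a group definable in an $\omega$-stable structure has no infinite strictly descending chain of definable subgroups. (The cosets of a definable subgroup share its rank and degree, so a proper definable subgroup has smaller rank if its index is infinite, and the same rank and smaller degree if its index is finite.)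
\end{itemize}

Finally we need stable embeddedness, in the following form: what an outside parameter defines on a set $B$ can be cut out on $B$ with parameters from $B$.

\begin{lemma}\label{lem:trace}
Let $B$ be any subset of some $\mathfrak M_\Sigma$, let $b'$ be a finite tuple and let $\theta(v,u)$ be a formula without parameters. There are a formula $\gamma(u,w)$ without parameters and a tuple $c$ from $B$ such that $\theta(b',e)\Leftrightarrow\gamma(e,c)$ for all tuples $e$ from $B$.
\end{lemma}

\begin{proof}
Choose $\sigma(v,c)\in\operatorname{tp}(b'/B)$ whose rank and degree $(\alpha,d)$ are lexicographically least. For $e$ from $B$, one of $\sigma\wedge\theta(v,e)$ and $\sigma\wedge\neg\theta(v,e)$ is satisfied by $b'$. It has rank $\alpha$ and degree $d$ by minimality, so the other has rank $<\alpha$. Hence $\theta(b',e)$ holds if and only if $e$ lies in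
\[U=\{e:\operatorname{RM}(\sigma(v,c)\wedge\theta(v,e))=\alpha\}.\]
Let $r_1,\dots,r_t$ be the complete types over $\operatorname{acl}(c)$ of rank $\alpha$ that contain $\sigma$. An arbitrary tuple $e$ lies in $U$ if and only if some $b''$ with $\operatorname{RM}(b''/\operatorname{acl}(c)e)=\alpha$ satisfies $\sigma\wedge\theta(v,e)$, that is, if and only if $\theta(b'',e)$ for some realization $b''$ of some $r_i$ with $b''\perp_ce$. By (I3) and (I5), $U$ is defined by $\bigvee_id_{r_i}\theta$. It is invariant under $\operatorname{Aut}(\mathfrak M/c)$, so it is $c$-definable by (S2).
\end{proof}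

The lemma speaks only of tuples from $B$. It does not say that a definable $B$ is definable over itself: in an infinite set without structure, $M\setminus\{a\}$ is not.

\section{A tower over the strongly minimal set}\label{sec:tower}

This section is pure model theory and takes place in $\mathfrak M^{\mathrm{eq}}$. We want to describe how $\mathfrak M$ is built from $D$ by finitely many formulas without parameters, so that the description holds in every model of $T$. The building block abstracts the fibers $H_x=b+D$ of Example~\ref{ex:z4}.

\begin{definition}\label{def:datum}
A \emph{datum} is a triple $\delta=(R,\xi,f)$, where $R\supseteq D$ is an $\emptyset$-definable set, $\xi(y,x)$ is a formula without parameters with $y$ a single variable and $x$ a $\mu$-tuple, and $f(x,\bar b,p)$ is an $\emptyset$-definable partial function of a $\mu$-tuple $x$, an $l$-tuple $\bar b$ and an $s$-tuple $p$, with $\mu,l,s\ge1$. Let $H_x$ be the set defined by $\xi(y,x)$, and put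
\[I_\delta=\{x\in R^\mu:\exists\bar b\in H_x^{\,l}\ \ H_x\subseteq f(x,\bar b,R^s)\},\qquad H_\delta=\bigcup_{x\in I_\delta}H_x.\]
We write $R_\delta$ for $R$.
\end{definition}

Both $I_\delta$ and $H_\delta$ are $\emptyset$-definable. In Example~\ref{ex:z4} take $R=D$, $\xi(y,x)$ the formula $2y=x$, and $f(x,b,p)=b+p$; then $I_\delta=D$ and $H_\delta=G$. For a free $\mathbb Z/8\mathbb Z$-module with $D=\{x:2x=0\}$, this datum gives $P_1=\{y:4y=0\}$, and the same $\xi,f$ with $R=P_1$ give the whole group. The generators $\bar b$ are required to lie in the fiber $H_x$ itself. This is what lets one generating tuple be written in terms of another, and it is the source of the groups in Section~\ref{sec:internal}.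

Let $\mathcal P_0=\{D\}$, and let $\mathcal P_{i+1}$ be the set of all unions $R_0\cup H_{\delta_1}\cup\dots\cup H_{\delta_t}$ with $t\ge0$ and $R_0,R_{\delta_1},\dots,R_{\delta_t}\in\mathcal P_i$. By induction, each $\mathcal P_i$ is a countable family of $\emptyset$-definable sets containing $D$, it is closed under finite unions, and $\mathcal P_i\subseteq\mathcal P_{i+1}$. Put $Q_i=\bigcup\mathcal P_i$. Every finite subset of $Q_i$ lies in one member of $\mathcal P_i$.

The first lemma says that $Q_{i+1}$ contains every set that is defined over $Q_i$ and generated over $Q_i$ by finitely many points from anywhere. Compactness makes the generation uniform, and Lemma~\ref{lem:trace} moves the generators into the set.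

\begin{lemma}\label{lem:absorb}
Let $c_0$ be a finite tuple from $Q_i$, let $H\ne\emptyset$ be $c_0$-definable, and suppose $H\subseteq\operatorname{dcl}(Q_ib)$ for a finite tuple $b$ of $\mathfrak M^{\mathrm{eq}}$. Then $H\subseteq Q_{i+1}$.
\end{lemma}

\begin{proof}
Adding an element of $D$ to $c_0$, assume that $c_0$ has length $\mu\ge1$, and let $\xi(y,c_0)$ define $H$. Each element of $H$ has the form $h(b,q)$ with $h$ an $\emptyset$-definable partial function and $q$ a tuple from some $R\in\mathcal P_i$. So $H$ is covered by the countably many definable sets $h(b,R^{s'})$, and by (S1) by finitely many. Taking a union of the sets $R$ and adding dummy arguments, we get one $R\in\mathcal P_i$ containing $c_0$, one $s'$, and $h_1,\dots,h_u$ with $H\subseteq\bigcup_jh_j(b,R^{s'})$. To merge the functions, choose distinct $d_1,\dots,d_u\in D$, put $b'=bd_1\cdots d_u$, and let $h(bw_1\cdots w_u,(q,z))=h_j(b,q)$ for the least $j$ with $z=w_j$. As $D\subseteq R$, we have $H\subseteq h(b',R^{s_1})$ with $s_1=s'+1$.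

Apply Lemma~\ref{lem:trace} to $B=R\cup H$ and the formula $h(v,q)=e$. Split the parameters into a tuple $q_0\in R^{s_0}$ and a tuple $\bar b\in H^l$, with $l\ge1$ after padding, which is possible as $H\neq\emptyset$. This gives a formula $\gamma$ without parameters such that
\[h(b',q)=e\iff\gamma(q,e;q_0,\bar b)\qquad\text{for all }q\in R^{s_1},\ e\in H.\]
Define $f(x,\bar y,(q,q'))$ to be the unique $e$ with $\xi(e,x)\wedge\gamma(q,e;q',\bar y)$, if there is exactly one. Given $e\in H$, choose $q\in R^{s_1}$ with $h(b',q)=e$. Then $e$ is the only element of $H$ with $\gamma(q,e;q_0,\bar b)$, so $e=f(c_0,\bar b,(q,q_0))$. Thus $c_0\in I_\delta$ for $\delta=(R,\xi,f)$, and $H\subseteq H_\delta\subseteq Q_{i+1}$.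
\end{proof}

Next we show that the hierarchy makes progress on every element $m$ of the home sort. Since there are no Vaughtian pairs, adjoining $m$ to a model independent from $m$ creates a new point $c$ of $D$, algebraic over $m$ and a parameter $b$ from the model. So $m$ gives rise to a function $y\mapsto v(y,m)$ with values finite subsets of $D$. The parameter $b$ is foreign to the tower, so we eliminate it by passing to the germ of this function on the type of $b$. The germ is an imaginary $m_0$ definable from $m$; it is not algebraic over the base because $c$ is new, and it is determined by finitely many values, which lie in $D$.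

\begin{lemma}\label{lem:progress}
Let $C\subseteq Q_i$ be finite and let $m\in\mathfrak M\setminus\operatorname{acl}(C)$. Then there is $m_0\in\operatorname{dcl}(mC)\cap Q_{i+1}$ with $m_0\notin\operatorname{acl}(C)$.
\end{lemma}

\begin{proof}
\emph{Step 1: a new point of $D$.} Take a countable $N'\prec\mathfrak M$ with $C\subseteq(N')^{\mathrm{eq}}$, and by (I3) a realization $m'$ of $\operatorname{tp}(m/C)$ with $m'\perp_CN'$. By (S2) an automorphism over $C$ sends $m'$ to $m$; let $N_1$ be the image of $N'$. Then $C\subseteq N_1^{\mathrm{eq}}$ and $m\perp_CN_1$. By (I4), $m\notin N_1$, since otherwise $m\in\operatorname{acl}(C)$. Let $N_2\prec\mathfrak M$ be prime over $N_1m$. As $(N_1,N_2)$ is not a Vaughtian pair, there is $c\in D(N_2)\setminus D(N_1)$. By (M3), $\operatorname{tp}(c/N_1m)$ is isolated by a formula $\eta(x,b,m)$ with $b$ from $N_1$, and we may assume that $\eta(x,y,z)$ implies $\varphi(x)$. If $\eta(x,b,m)$ defined an infinite set, this set would be cofinite in $D$ and would contain some $d$ in the infinite set $D(N_1)$; but $\eta(x,b,m)$ implies $x\ne d$. So $\eta(x,b,m)$ has $k<\omega$ solutions, among them $c$. Moreover $b\perp_Cm$, and $c\notin\operatorname{acl}(Cb)$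 because $\operatorname{acl}(Cb)\subseteq N_1^{\mathrm{eq}}$.

\emph{Step 2: the germ.} Let $v(y,z)$ be the solution set of $\eta(x,y,z)$ if it has exactly $k$ elements, and $v(y,z)=\emptyset$ otherwise. Let $\gamma(y,z,z')$ say $v(y,z)=v(y,z')$. Let $r=\operatorname{tp}(b/\operatorname{acl}(C))$ and write $d_r\gamma(z,z')$ as $E(z,z';a)$ with $a$ a finite tuple from $\operatorname{acl}(C)$. Let $a_1=a,\dots,a_u$ be the conjugates of $a$ over $C$, say $a_j=\sigma_j(a)$ with $\sigma_j\in\operatorname{Aut}(\mathfrak M/C)$ and $\sigma_1$ the identity. Then $r_j=\sigma_j(r)$ is a complete type over $\operatorname{acl}(C)$, and $E_j(z,z')=E(z,z';a_j)$ satisfies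
\begin{equation}\label{eq:germ}
E_j(z,z')\iff v(b',z)=v(b',z')\qquad\text{whenever }b'\models r_j\text{ and }b'\perp_Czz'.
\end{equation}
Each $E_j$ is an equivalence relation on $\mathfrak M$: given $z,z',z''$, test all pairs with one $b'\models r_j$ such that $b'\perp_Czz'z''$. The equivalence relation $E'=\bigwedge_jE_j$ is invariant under $\operatorname{Aut}(\mathfrak M/C)$, so by (S2) it is defined by a formula $\varepsilon(z,z';c_0)$, where $c_0$ enumerates $C$. To view its classes as imaginaries, let $(w,z)\approx(w',z')$ mean that $w=w'$ and either $z=z'$, or $\varepsilon(\cdot,\cdot;w)$ is an equivalence relation on $\mathfrak M$ and $\varepsilon(z,z';w)$. This is an $\emptyset$-definable equivalence relation; pulled back to representatives of $w$ in the home sort, it defines a sort of $\mathfrak M^{\mathrm{eq}}$. Let $z/E'$ be the class of $(c_0,z)$. Put $H=\{z/E':z\in\mathfrak M\}$, a $c_0$-definable set, and $m_0=m/E'\in H\cap\operatorname{dcl}(mC)$.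

\emph{Step 3: $m_0\notin\operatorname{acl}(C)$.} Suppose $m_0\in\operatorname{acl}(C)$. By (I3) and (I4) there is $m'$ with the same type as $m$ over $\operatorname{acl}(C)b$ and $m'\perp_{Cb}m$. Since $m$ satisfies $z/E'=m_0$, a formula over $\operatorname{acl}(C)$, so does $m'$; hence $E_1(m,m')$. By invariance $m'\perp_Cb$, so $m'\perp_Cbm$ by (I1). Then $m'\perp_{Cm}b$ by (I1), $b\perp_{Cm}m'$ by (I2), and with $b\perp_Cm$ we get $b\perp_Cmm'$. By \eqref{eq:germ}, $v(b,m)=v(b,m')$. This finite set contains $c$, so $c\in\operatorname{acl}(bm)\cap\operatorname{acl}(bm')$, and (I4) gives $c\in\operatorname{acl}(Cb)$, contrary to Step~1.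

\emph{Step 4: $H\subseteq Q_{i+1}$.} For $j\le u$ choose realizations $b_{j,1},\dots,b_{j,2\rho+1}$ of $r_j$ with $b_{j,t}\perp_Cb_{j,<t}$, where $b_{j,<t}=(b_{j,1},\dots,b_{j,t-1})$. Let $z,z'\in\mathfrak M$ and fix $j$. The ranks $\operatorname{RM}(z/Cb_{j,<t})$ and $\operatorname{RM}(z'/Czb_{j,<t})$ are at most $\rho$ and do not increase with $t$, so each drops at most $\rho$ times as $t$ runs from $1$ to $2\rho+2$. Hence for some $t\le2\rho+1$ neither drops from $t$ to $t+1$: $z\perp_{Cb_{j,<t}}b_{j,t}$ and $z'\perp_{Cb_{j,<t}z}b_{j,t}$. By (I2) and (I1), $b_{j,t}\perp_{Cb_{j,<t}}zz'$, then $b_{j,t}\perp_Cb_{j,<t}zz'$, and so $b_{j,t}\perp_Czz'$. By \eqref{eq:germ} we conclude: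
\[\text{if }v(b_{j,t},z)=v(b_{j,t},z')\text{ for all }j,t,\text{ then }E'(z,z').\]
So $z/E'$ is the only $E'$-class that contains a $z'$ with $v(b_{j,t},z')=v(b_{j,t},z)$ for all $j,t$, and it is definable from $c_0$, the $b_{j,t}$ and the elements of the finite sets $v(b_{j,t},z)\subseteq D$. Thus $H\subseteq\operatorname{dcl}(Db^*)$, where $b^*$ lists $c_0$ and all $b_{j,t}$. Lemma~\ref{lem:absorb} gives $m_0\in H\subseteq Q_{i+1}$.
\end{proof}

For the group of Example~\ref{ex:z4} (in a saturated model), with $x=2m\ne0$ and $C=\{x\}$, take $b\in N_1\cap H_x$ and $c=m-b$. Then $v(b',z)=\{z-b'\}$ for $z,b'\in H_x$ and $v(b',z)=\emptyset$ for $z\notin H_x$, so $H$ is a copy of the fiber $H_x$ with one extra point, and $m_0$ is the copy of $m$. Step~1 is the only use of the absence of Vaughtian pairs, and it fails without it: if the universe is split into $D$ and an infinite complement with no further structure, and $m\notin D$, then $N_1\cup\{m\}$ is a model with no new point of $D$.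

\begin{lemma}\label{lem:acl}
$\mathfrak M\subseteq\operatorname{acl}(Q_\rho)$.
\end{lemma}

\begin{proof}
Let $m\in\mathfrak M$. We find finite $C_i\subseteq Q_i$ such that $m\in\operatorname{acl}(C_i)$ or $\operatorname{RM}(m/C_i)\le\rho-i$. Take $C_0=\emptyset$. If $m\in\operatorname{acl}(C_i)$, put $C_{i+1}=C_i$. Otherwise put $C_{i+1}=C_im_0$ with $m_0$ from Lemma~\ref{lem:progress}. Then $m\not\perp_{C_i}m_0$ by (I4), because $m_0\in\operatorname{acl}(mC_i)\setminus\operatorname{acl}(C_i)$; so $\operatorname{RM}(m/C_{i+1})<\operatorname{RM}(m/C_i)$. For $i=\rho$ both alternatives give $m\in\operatorname{acl}(C_\rho)$.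
\end{proof}

Compactness now reduces the countable hierarchy to finitely many formulas.

\begin{proposition}\label{prop:tower}
There are $\emptyset$-definable sets $D=P_0\subseteq P_1\subseteq\dots\subseteq P_r$ such that:
\begin{itemize}
\item[(a)] for $i<r$, $P_{i+1}=P_i\cup H_{\delta_i}$ for a datum $\delta_i$ with $R_{\delta_i}\subseteq P_i$;
\item[(b)] there are $k,q\ge1$ and a formula $\chi(y,z)$ without parameters, implying that $y$ is in the home sort, such that every $m\in\mathfrak M$ satisfies $\chi(m,p)$ for some $p\in P_r^{\,q}$ for which $\chi(y,p)$ has at most $k$ solutions.
\end{itemize}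
\end{proposition}

\begin{proof}
For a formula $\chi'(y,z)$ with $y$ in the home sort and $z$ nonempty, a number $k'$ and $R\in\mathcal P_\rho$, consider the $\emptyset$-definable set of all $m$ such that $\chi'(m,p)$ for some tuple $p$ from $R$ for which $\chi'(y,p)$ has at most $k'$ solutions. By Lemma~\ref{lem:acl} these countably many sets cover $\mathfrak M$. By (S1) finitely many do, given by $(\chi_j,k_j)_{j\le t}$ and, after taking a union, one $R\in\mathcal P_\rho$. Let $\chi(y,z_1\cdots z_t)$ be the disjunction over $j$ of ``$\chi_j(y,z_j)$ and $\chi_j(\cdot,z_j)$ has at most $k_j$ solutions'', and let $k=\sum_jk_j$. Then (b) holds for $R$ (fill the unused $z_j$ with arbitrary elements of $R$), hence for any $P_r\supseteq R$.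

It remains to show, by induction on $i$, that each $R\in\mathcal P_i$ is contained in the top of a tower satisfying (a). For $i=0$ take $r=0$. If $R=R_0\cup H_{\delta_1}\cup\dots\cup H_{\delta_t}\in\mathcal P_{i+1}$, then $R_0\cup\bigcup_jR_{\delta_j}\in\mathcal P_i$ is contained in the top of such a tower. Extend it by adjoining $H_{\delta_1},\dots,H_{\delta_t}$ one at a time.
\end{proof}

\section{Induced structure of bounded complexity}\label{sec:base}

Fix a tower as in Proposition~\ref{prop:tower}, with $\delta_i=(R_i,\xi_i,f_i)$, and let $\Sigma$ be a finite collection of sorts such that all formulas involved are formulas of $\mathfrak M_\Sigma$. For $M\models T$ let $M^+$ be the structure $M_\Sigma$, defined as $\mathfrak M_\Sigma$ was, expanded by a function symbol for each $f_i$ ($i<r$). It is interpreted by the formula defining $f_i$ where this gives a value, and as the first of its arguments elsewhere, so that $f_i$ is total. We want the $f_i$ as function symbols because substitution of terms does not raise the complexity of a formula. The language $L^+$ of $M^+$ is $L$ with finitely many new symbols, so it is computable. From now on $\mathcal F_n$ refers to $L^+$.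

Every $L^+$-formula translates into an $L$-formula about representatives in the home sort, and the translation does not depend on $M$. This has three consequences.
\begin{itemize}
\item[(E1)] All $M^+$ with $M\models T$ are elementarily equivalent. In particular, the first-order content of Proposition~\ref{prop:tower} and Definition~\ref{def:datum} holds in every $M^+$, with $P_i$, $I_{\delta_i}$, $H_x$ and $\chi$ evaluated there. We write $P_i(M)$ for $P_i(M^+)$.
\item[(E2)] $\operatorname{Th}(M^+)$ is $\omega$-stable, since a type in $M^+$ is determined by the type in $M$ of representatives over representatives of the parameters.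
\item[(E3)] There is $K_0$, depending only on $T$, such that $A^+$ is $X^{(K_0)}$-computable whenever $A\models T$ is $X$-computable. Indeed, name the elements of a sort $S$ by the pairs $(S,\bar a)$ with $\bar a\in A^{n_S}$. Apart from the relations of $L$, only finitely many $L$-formulas are needed to decide equality, the projections and the graphs of the $f_i$ on names. Let $K_0$ bound their complexity and apply Lemma~\ref{lem:names}.
\end{itemize}

\begin{definition}\label{def:good}
Let $P\supseteq D$ be defined by an $L^+$-formula without parameters, and let $N\in\omega$. For $M\models T$, the structure $P(M)^{[N]}$ has universe $P(M)$ and, for each $\psi(\bar u)\in\mathcal F_N$ with $\bar u$ a nonempty tuple of variables (dummy variables allowed), the relation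
\[R_\psi=\{\bar a\in P(M)^{|\bar u|}:M^+\models\psi(\bar a)\}.\]
The set $P$ is \emph{good} if for every $N$ there is $K$ such that for every $X\subseteq\omega$ for which $T$ has an $X$-computable model and every countable $M\models T$, the structure $P(M)^{[N]}$ is $X^{(K)}$-computable. We say that $K$ \emph{witnesses goodness of $P$ for $N$}.
\end{definition}

The language of $P(M)^{[N]}$ is computable and relational. The quantifiers of $\psi$ range over all of $M^+$, so a presentation of $P(M)^{[N]}$ answers every question of complexity $N$ about $M^+$ whose parameters lie in $P(M)$. Goodness is required for all $N$ because each step up the tower consumes a higher $N$ at the level below.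

\begin{proposition}\label{prop:base}
$D$ is good.
\end{proposition}

\begin{proof}
Fix $N$. A formula $\theta$ in the language of $D(M)^{[N]}$ translates into an $L^+$-formula $\theta^*$: replace $R_\psi$ by $\psi$ and relativize the quantifiers of $\theta$ to $\varphi$. By (E1), all $D(M)^{[N]}$ with $M\models T$ are models of one complete theory $T_N$. This theory is strongly minimal. Indeed, given $\theta(x,\bar u)$, let $U_k$ be the set of $\bar u$ from $D(\mathfrak M)$ for which the subset of $D$ defined by $\theta^*(x,\bar u)$ or its complement in $D$ has at most $k$ elements. The sets $U_k$ are definable, increase with $k$, and cover $D^{|\bar u|}$ by strong minimality of $\varphi$. By (S1) some $U_k$ is all of $D^{|\bar u|}$, and this is expressed by a sentence of $T_N$.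

Let $K_1=K_0+N_1$, where $N_1\ge N$ and $\varphi\in\mathcal F_{N_1}$. If $A\models T$ is $X$-computable, then by (E3) satisfaction of $\mathcal F_{N_1}$-formulas in a presentation of $A^+$ is computable in $X^{(K_1)}$, so $D(A)^{[N]}$ is $X^{(K_1)}$-computable. By Theorem~\ref{thm:AK} with $Y=X^{(K_1)}$, every countable model of $T_N$ is $X^{(K_1+4)}$-computable, and this includes $D(M)^{[N]}$ for every countable $M\models T$.
\end{proof}

This is the only place where the $X$-computable model is used, and it is the reason for the relativized form of Theorem~\ref{thm:AK}: even for $X=\emptyset$ the structure $D(A)^{[N]}$ is only known to be computable in $0^{(K_1)}$.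

\section{The internal step}\label{sec:internal}

\begin{proposition}\label{prop:internal}
Let $i_0<r$. If $P=P_{i_0}$ is good, then $P'=P_{i_0+1}$ is good.
\end{proposition}

Write $\xi,f,I,\mu,l,s$ for the objects attached to $\delta_{i_0}$, and let $B_x$ be the set of generating tuples of the fiber $H_x$:
\[B_x=\{\bar b\in H_x^{\,l}:\forall w\in H_x\ \exists p\in P^s\ \ w=f(x,\bar b,p)\}.\]
Since $R_{\delta_{i_0}}\subseteq P$, the following hold in $\mathfrak M^+$, and by (E1) in every $M^+$: $I\subseteq P^\mu$, $P'=P\cup\bigcup_{x\in I}H_x$, and $B_x\ne\emptyset$ for all $x\in I$.

Let $N$ be given. Choose $n\ge N$ such that $I$, $\xi$ and ``$\bar y\in B_x$'' are defined by $\mathcal F_n$-formulas, and let $K$ witness goodness of $P$ for $n+1$. We show that $K+1$ witnesses goodness of $P'$ for $N$. Fix $X$ such that $T$ has an $X$-computable model and a countable $M\models T$, and identify $P(M)$ with the universe of an $X^{(K)}$-computable presentation of $P(M)^{[n+1]}$. All sets are now evaluated in $M^+$. If $I=\emptyset$, then $P'(M)^{[N]}$ is a reduct of $P(M)^{[n+1]}$ to a decidable sublanguage and we are done. Otherwise list $I$ as $x_0,x_1,\dots$, computably in $X^{(K)}$,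 with repetitions allowed.

\subsection{Deciding the type of the generators}

As in Example~\ref{ex:z4}, we decide in stages what generators $\bar b_i\in B_{x_i}$ will satisfy. Let $y_0,y_1,\dots$ be $l$-tuples of variables. An \emph{$\mathcal F_n$-formula over $P(M)$} is an $\mathcal F_n$-formula with parameters from $P(M)$; ``consistent'' and ``implies'' refer to $M^+$.

\begin{lemma}\label{lem:theta}
There is an $X^{(K+1)}$-computable sequence of $\mathcal F_n$-formulas $\Theta_j(y_0,\dots,y_j)$ over $P(M)$ such that:
\begin{itemize}
\item[(1)] $\Theta_j$ is consistent and implies $y_i\in B_{x_i}$ for $i\le j$;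
\item[(2)] for every $\mathcal F_n$-formula $\psi(y_0,\dots,y_j)$ over $P(M)$, $\Theta_j$ implies $\psi$ or implies $\neg\psi$;
\item[(3)] $\Theta_{j+1}$ implies $\Theta_j$.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose $\Theta_{j-1}$ is given, with $\Theta_{-1}$ a tautology. The $\mathcal F_n$-formula $\theta=\Theta_{j-1}\wedge y_j\in B_{x_j}$ is consistent because $B_{x_j}\ne\emptyset$. Some consistent $\mathcal F_n$-formula over $P(M)$ in $y_0,\dots,y_j$ implies $\theta$ and satisfies (2). Otherwise every consistent $\mathcal F_n$-formula $\theta'$ implying $\theta$ splits into two consistent $\mathcal F_n$-formulas $\theta'\wedge\psi$ and $\theta'\wedge\neg\psi$, and the resulting binary tree gives $2^{\aleph_0}$ complete types over the countable set $P(M)$, contrary to (E2). Any such formula can serve as $\Theta_j$.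

Consistency of $\theta'(\bar y,\bar p)$ is the statement $\exists\bar y\,\theta'$, and ``$\theta'$ implies $\psi$'' is the statement $\neg\exists\bar y\,(\theta'\wedge\neg\psi)$. For $\mathcal F_n$-formulas over $P(M)$ these are instances of relations of $P(M)^{[n+1]}$. So for a candidate $\Theta_j$, conditions (1) and (3) are decidable in $X^{(K)}$, and (2) is $\Pi^0_1(X^{(K)})$. Hence $X^{(K+1)}$ finds $\Theta_j$ by search.
\end{proof}

Let $\Psi$ be the set of $\mathcal F_n$-formulas $\psi(y_0,\dots,y_j)$ over $P(M)$ implied by $\Theta_j$, for $j\in\omega$. If $\psi$ has its variables among $y_0,\dots,y_i$ and $i\le j$, then $\Theta_i$ and $\Theta_j$ decide $\psi$ in the same way, since $\Theta_j$ is consistent and implies $\Theta_i$. So $\Psi$ contains exactly one of $\psi,\neg\psi$ for each such $\psi$, and $\Psi$ is computable in $X^{(K+1)}$.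

\subsection{Realizing the type in the given model}

By compactness $\Psi$ is realized in an elementary extension of $M^+$. This is not enough: we must know that the structure that $\Psi$ describes on the names is $P'(M)^{[N]}$ for the given $M$. Let $Z_j\neq\emptyset$ be the set of solutions of $\Theta_j$ in $M^+$. For $i\le j$ let $\pi_i$ be the projection to the coordinates $0,\dots,i$, and put $Z_{i,j}=\pi_i(Z_j)$. By (3), $Z_i=Z_{i,i}\supseteq Z_{i,i+1}\supseteq\cdots$, and Example~\ref{ex:shrink} shows why these inclusions can be strict. We make the $Z_{i,j}$ orbits of definable groups. The groups come from the change of generators. For $z=(\bar b_0,\dots,\bar b_j)$ and an array $p=(p_{i,t})_{i\le j,\,t<l}$ with $p_{i,t}\in P(M)^s$, put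
\[\tau(z,p)=\bigl(f(x_i,\bar b_i,p_{i,t})\bigr)_{i\le j,\ t<l},\]
read as a sequence of $j+1$ tuples of length $l$. In Example~\ref{ex:z4}, $\tau(z,p)=z+p$.

\begin{lemma}\label{lem:group}
Let $\Gamma_j$ be the set of maps $\tau_p=\tau(\cdot,p):Z_j\to Z_j$, for those arrays $p$ with $\tau(Z_j,p)\subseteq Z_j$. Then $\Gamma_j$ is a group under composition, and it acts transitively and freely on $Z_j$. Moreover $\tau_p\in\Gamma_j$ as soon as $\tau(z,p)\in Z_j$ for one $z\in Z_j$.
\end{lemma}

\begin{proof}
Two facts are used. First,
\begin{equation}\label{eq:reach}
\text{for all }z,z'\in Z_j\text{ there is an array }p\text{ with }z'=\tau(z,p),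
\end{equation}
because by (1) the $i$-th tuple of $z$ generates $H_{x_i}$ and the entries of the $i$-th tuple of $z'$ lie in $H_{x_i}$. Second, $\tau(y,p)$ is a tuple of $L^+$-terms in $y=(y_0,\dots,y_j)$ with parameters $x_i,p_{i,t}$ from $P(M)$. So for fixed arrays $p,p',p''$ each of the conditions
\begin{gather*}
\tau(y,p)\in Z_j,\qquad\tau(y,p)=y,\qquad\tau(y,p)=\tau(y,p'),\\
\tau(\tau(y,p),p')=\tau(y,p''),\qquad\tau(\tau(y,p),p')=y
\end{gather*}
is an $\mathcal F_n$-formula over $P(M)$; the first is $\Theta_j(\tau(y,p))$ and the others are quantifier-free. By (2), each holds for all $y\in Z_j$ if it holds for one. For the first condition this is the last assertion of the lemma. Fix $z\in Z_j$.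

\emph{Identity.} By \eqref{eq:reach} there is $p$ with $\tau(z,p)=z$, so $\tau_p$ is the identity of $Z_j$.

\emph{Composition.} Let $\tau_p,\tau_{p'}\in\Gamma_j$. As $\tau(\tau(z,p),p')\in Z_j$, it equals $\tau(z,p'')$ for some $p''$. Then $\tau_{p''}\in\Gamma_j$ and $\tau_{p'}\tau_p=\tau_{p''}$.

\emph{Inverses.} Let $\tau_p\in\Gamma_j$ and $z'=\tau(z,p)\in Z_j$. There is $p'$ with $\tau(z',p')=z$. Then $\tau_{p'}\in\Gamma_j$ and $\tau_{p'}\tau_p$ is the identity. A monoid in which every element has a left inverse is a group.

The action is transitive by \eqref{eq:reach}, and free because two elements of $\Gamma_j$ that agree at one point agree everywhere, by the third condition.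
\end{proof}

\begin{lemma}\label{lem:stable}
For each $i$ the sequence $(Z_{i,j})_{j\ge i}$ is eventually constant.
\end{lemma}

\begin{proof}
\emph{Restriction maps.} For $i\le j$ let $p|i=(p_{i',t})_{i'\le i,\,t<l}$. Then $\pi_i(\tau(z,p))=\tau(\pi_i(z),p|i)$. Let $g=\tau_p\in\Gamma_j$ and $z\in Z_j$. Both $\pi_i(z)$ and $\tau(\pi_i(z),p|i)=\pi_i(gz)$ lie in $Z_i$, so $\tau_{p|i}\in\Gamma_i$. By freeness, $\tau_{p|i}$ is the unique $g^*\in\Gamma_i$ with $g^*\pi_i(z)=\pi_i(gz)$, and this identity holds for all $z\in Z_j$. So $g^*$ depends only on $g$. Also $(gh)^*\pi_i(z)=\pi_i(ghz)=g^*\pi_i(hz)=g^*h^*\pi_i(z)$, so $g\mapsto g^*$ is a homomorphism $\Gamma_j\to\Gamma_i$. Let $\Gamma_{i,j}\le\Gamma_i$ be its image. By transitivity $Z_{i,j}=\pi_i(\Gamma_jz)=\Gamma_{i,j}\,\pi_i(z)$ is an orbit of $\Gamma_{i,j}$. For $i\le j\le j'$ we have $(p|j)|i=p|i$, so $\Gamma_{i,j'}\le\Gamma_{i,j}$. If $\Gamma_{i,j'}=\Gamma_{i,j}$, then $Z_{i,j'}\subseteq Z_{i,j}$ are orbits of the same group, hence equal. It therefore suffices to show that $(\Gamma_{i,j})_{j\ge i}$ is eventually constant.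

\emph{Definability.} Fix $z_0\in Z_i$. The map $g\mapsto gz_0$ is a bijection $\Gamma_i\to Z_i$; transport the group operation to $Z_i$. If $u=gz_0$ and $u'=hz_0$, then the arrays $p$ with $\tau(z_0,p)=u$ are those with $\tau_p=g$, and $ghz_0=\tau(u',p)$ for each of them. So the product of $u$ and $u'$ is the $w$ such that $\tau(z_0,p)=u$ and $\tau(u',p)=w$ for some array $p$ from $P$. This is definable in $M^+$, since $P$ is. The subgroup $\Gamma_{i,j}$ becomes the definable set
\[\{\tau(z_0,p|i):p=(p_{i',t})_{i'\le j,\,t<l}\text{ from }P,\ \exists z\in Z_j\ \tau(z,p)\in Z_j\}.\]
By (E2) and (M4) the chain $(\Gamma_{i,j})_{j\ge i}$ is eventually constant.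
\end{proof}

\begin{lemma}\label{lem:realize}
Some sequence $(\bar b_i)_{i<\omega}$ from $M^+$ satisfies all formulas in $\Psi$.
\end{lemma}

\begin{proof}
Let $Z_{i,\infty}=\bigcap_{j\ge i}Z_{i,j}$. By Lemma~\ref{lem:stable} it equals $Z_{i,j}$ for large $j$, so it is nonempty. Every $z\in Z_{i,\infty}$ extends to an element of $Z_{i+1,\infty}$: take $j$ with $Z_{i+1,j}=Z_{i+1,\infty}$ and $w\in Z_j$ with $\pi_i(w)=z$; then $\pi_{i+1}(w)\in Z_{i+1,\infty}$ extends $z$. Starting in $Z_{0,\infty}$ we obtain $(\bar b_i)_{i<\omega}$ with $(\bar b_0,\dots,\bar b_j)\in Z_{j,\infty}\subseteq Z_j$ for all $j$.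
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:internal}]
Fix $(\bar b_i)$ as in Lemma~\ref{lem:realize}. Take as names the elements of $P(M)$, which name themselves, and the pairs $(i,p)$ with $p\in P(M)^s$ such that the $\mathcal F_n$-formula $\xi(f(x_i,y_i,p),x_i)$ is in $\Psi$; the pair $(i,p)$ names $f(x_i,\bar b_i,p)\in H_{x_i}$. The set of names is computable in $X^{(K+1)}$. Since $\bar b_i\in B_{x_i}$, every element of $H_{x_i}$ has a name, so the named elements are exactly those of $P'(M)=P(M)\cup\bigcup_iH_{x_i}$. Let $\psi\in\mathcal F_N\subseteq\mathcal F_n$, which includes the case of an equality. Substituting the term $f(x_i,y_i,p)$ for each name $(i,p)$ gives an $\mathcal F_n$-formula over $P(M)$ that holds of $(\bar b_i)$ if and only if $\psi$ holds of the named elements, and it holds of $(\bar b_i)$ if and only if it is in $\Psi$. By Lemma~\ref{lem:names}, $P'(M)^{[N]}$ is $X^{(K+1)}$-computable. The number $K+1$ depends only on $T$ and $N$.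
\end{proof}

\section{The finite cover and the proof of Theorem~\ref{thm:main}}\label{sec:cover}

By Propositions~\ref{prop:base} and~\ref{prop:internal}, $P=P_r$ is good. By (b), $M$ is a union of finite sets $\chi(M,p)$ with $p\in P(M)^q$. To present $M$ we enumerate each of these sets by names and decide the atomic formulas on the names one at a time. Again the decisions must be realized by one family of enumerations in $M$. This time there are only finitely many choices for each set, so compactness of a product of finite sets replaces the chain condition, and no completeness as in Lemma~\ref{lem:theta}(2) is needed.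

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the reduction in Section~\ref{ss:cat} we may work with $T$ as above. Let $\chi,k,q$ be as in (b), say $\chi\in\mathcal F_{N'}$, put $N=N'+1$, and let $K$ witness goodness of $P$ for $N$. We show that $n=K+1$ works. Let $T$ have an $X$-computable model, let $M\models T$ be countable, and identify $P(M)$ with the universe of an $X^{(K)}$-computable presentation of $P(M)^{[N]}$.

The condition $|\chi(M,p)|=k'$ says that $\chi(y,p)$ has $k'$ distinct solutions and does not have $k'+1$, so it is in $\mathcal F_N$. List, computably in $X^{(K)}$ and with repetitions allowed, all $p_0,p_1,\dots\in P(M)^q$ with $1\le k_j\le k$, where $k_j=|\chi(M,p_j)|$; the numbers $k_j$ are computable in $X^{(K)}$. By (b) and (E1), $M=\bigcup_j\chi(M,p_j)$. The names are the pairs $(j,t)$ with $t<k_j$, with variables $y_{j,t}$. Let $\Omega_j\in\mathcal F_{N'}$ say that the $y_{j,t}$, $t<k_j$, are pairwise distinct solutions of $\chi(y,p_j)$; so they enumerate $\chi(M,p_j)$. Let $\psi_0,\psi_1,\dots$ be an $X^{(K)}$-computable list of all atomic $L$-formulas in these variables, equalities included, padded with copies of $y_{0,0}=y_{0,0}$ so that $\psi_i$ involves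 only $y_{j,t}$ with $j\le i$.

Write $\psi^1=\psi$ and $\psi^0=\neg\psi$. Let $\mathcal T$ be the set of $v\in2^{<\omega}$ such that, with $J=|v|$ and $\bar y=(y_{j,t})_{j\le J,\,t<k_j}$,
\[M^+\models\exists\bar y\,\Bigl(\bigwedge_{j\le J}\Omega_j\wedge\bigwedge_{i<J}\psi_i^{v(i)}\Bigr).\]
This is an $\mathcal F_N$-condition on $(p_0,\dots,p_J)$, so $\mathcal T$ is computable in $X^{(K)}$. It is closed under initial segments, and it is infinite because any choice of enumerations of the sets $\chi(M,p_j)$ determines a path. Let $v\in2^\omega$ be a path computable in $X^{(K+1)}$.

The space of all families $\beta=(\beta_j)_{j<\omega}$, with $\beta_j$ an enumeration of $\chi(M,p_j)$ without repetition, is a product of finite sets, hence compact. For each $J$ the set of $\beta$ that satisfy $\psi_i^{v(i)}$ for all $i<J$ depends on finitely many coordinates, so it is closed. It is nonempty: the initial segment of $v$ of length $J$ is in $\mathcal T$, which gives $\beta_0,\dots,\beta_J$, and the other $\beta_j$ are arbitrary. These sets decrease with $J$, so some $\beta$ satisfies $\psi_i^{v(i)}$ for all $i$. The map $(j,t)\mapsto\beta_j(t)$ sends the names onto $M$, and $v$ decides the atomic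 $L$-formulas on names. By Lemma~\ref{lem:names}, $M$ is $X^{(K+1)}$-computable, and $K$ depends only on $T$.
\end{proof}

\section{The bound depends on the theory}\label{sec:lower}

We prove Theorem~\ref{thm:lower}. The idea is to code a set $S\subseteq\omega$ into the prime model by a counting property that disappears in larger models. Take a set $D$ with constants $d_0,d_1,\dots$, and over each $x\in D$ a fiber that is a copy of $D$ with one extra point. In the fiber over $d_i$ place constants $c_{i0},c_{i1},\dots$ on the copies of the $d_j$, and also on the extra point if $i\notin S$. When $D$ consists of the $d_j$ alone, the fiber over $d_i$ has an unnamed point if and only if $i\in S$, so a presentation defines $S$ with two quantifiers. When $D$ has infinitely many other points, every fiber has infinitely many unnamed points, and the constants reveal nothing.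

The relation $R$ that identifies the fibers with $D$ is needed for categoricity, since without it the sizes of the fibers are unrelated. But $R$ reveals $S$. So we remove $R$ from the language and keep it definable by a formula with many quantifiers. An infinite $\Sigma^0_1$ set is the range of a computable bijection from $\omega$; thus one new sort and one existential quantifier hide a $\Sigma^0_1$ set. The next lemma lowers a $\Sigma^0_m$ set by one level in the same way, in a form that can be iterated. The computable subset $V_0$ supplies harmless values for the points $x$ that were assigned on a wrong guess.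

\begin{lemma}\label{lem:range}
Let $m\ge2$, let $W\subseteq\omega$ be computable, and let $V\subseteq W$ be $\Sigma^0_m$ with an infinite computable subset $V_0$. There is a bijection $g:\omega\to V$ with $\Pi^0_{m-1}$ graph and $g(0)=a_0:=\min V_0$. Hence $\{(a,x)\in W\times\omega:g(x)\ne a\}$ is $\Sigma^0_{m-1}$ and contains the infinite computable set $\{(a_0,x):x\ge1\}$.
\end{lemma}

\begin{proof}
Let $Y=0^{(m-2)}$. The set $V\setminus V_0$ is $\Sigma^0_2(Y)$, say $a\in V\setminus V_0$ if and only if $\exists s'\,\forall t\,C'(a,s',t)$ with $C'$ computable in $Y$. We make the witness unique. Let $C(a,s,t)$ say that $s$ is the code of a sequence $(s',t_0,\dots,t_{s'-1})$ such that $C'(a,s',t)$ and, for each $s''<s'$, $t_{s''}$ is least with $\neg C'(a,s'',t_{s''})$. Then $C$ is $Y$-computable, $a\in V\setminus V_0$ if and only if $\exists s\,\forall t\,C(a,s,t)$, and such an $s$ is unique if it exists.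

Fix a computable bijection of $\omega$ with $\omega^2$. We build $g$ in stages, computably in $Y$; a number $x$ is \emph{used} once it has been given a value. At stage $0$ set $g(0)=a_0$ permanently. Stage $t+1$ has three steps.
\begin{enumerate}
\item If $t$ codes $(a,s)$ with $a\in W\setminus V_0$, set $g(x)=a$ for the least unused $x$, and say that $x$ \emph{acts for} $(a,s)$.
\item For each $x$, in increasing order, that acts for some $(a,s)$ with $\neg C(a,s,t')$ for some $t'\le t+1$: reassign $g(x)$ permanently to the least element of $V_0$ that is greater than $t+1$ and not currently a value. Then $x$ no longer acts.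
\item For the least unused $x$, set $g(x)$ permanently to the least element of $V_0$ that is not currently a value.
\end{enumerate}
Let $g_t$ be the finite function at the end of stage $t$. Step~3 uses a new least $x$ at each stage, so every $x$ is eventually used, and $g(x)$ changes at most once after it is first defined. Let $g$ be the limit. Values in $V_0$ are permanent and are never given twice, and by step~3 each element of $V_0$ is eventually given; so each element of $V_0$ is the final value of exactly one $x$. The other final values are the $a$ such that some $x$ acts forever for a pair $(a,s)$, which happens exactly when $\forall t'\,C(a,s,t')$. Each pair $(a,s)$ with $a\in W\setminus V_0$ is assigned one $x$. So for $a\in V\setminus V_0$ exactly one $x$ has final value $a$, and for $a\notin V$ none has. Thus $g$ is a bijection onto $V$.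

Finally, $g(x)\ne a$ if and only if there is $t>a$ such that $x$ is used at the end of stage $t$ and $g_t(x)\ne a$. If $g(x)\ne a$, any large $t$ works. Conversely, for such $t$, either $g(x)=g_t(x)$, or $g(x)$ is reassigned at a stage after $t$ to a value greater than $t>a$. So the complement of the graph is $\Sigma^0_1(Y)=\Sigma^0_{m-1}$. The last statement holds since $W$ is computable and $g$ is injective with $g(0)=a_0\in W$.
\end{proof}

\subsection*{The structures}

Fix $n$, let $m=n+3$, and choose $S\in\Pi^0_{n+2}\setminus\Sigma^0_{n+2}$, for instance the complement of $0^{(n+2)}$; then $S\in\Delta^0_m$. For a cardinal $\kappa$ let $\mathcal N_\kappa$ consist of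
\begin{itemize}
\item sorts $D=\{d_j:j<\omega\}\sqcup\{e_t:t<\kappa\}$ and $F=D\times(D\sqcup\{*\})$, with the first projection $\pi:F\to D$;
\item the relation $R=\{((x,z),z):x,z\in D\}\subseteq F\times D$;
\item constants $d_j$ and $c_{ij}\in\pi^{-1}(d_i)$, where $c_{ij}=(d_i,d_j)$ if $i\in S$, while $c_{i0}=(d_i,*)$ and $c_{i,j+1}=(d_i,d_j)$ if $i\notin S$.
\end{itemize}
Add sorts $X_m,\dots,X_1$ as follows. Put $W_m=F\times D$ and $V_m=R$. Given $V_i\subseteq W_i$, let $g_i:X_i\to V_i$ be a bijection from a new sort, with graph $G_i=\{(a,x)\in W_i\times X_i:g_i(x)=a\}$. If $i\ge2$, put $W_{i-1}=W_i\times X_i$ and $V_{i-1}=W_{i-1}\setminus G_i$. The $W_i$ are products of sorts: $W_1=F\times D\times X_m\times\dots\times X_2$. Let $\mathcal N_\kappa^+$ be the structure on the disjoint union of $D,F,X_m,\dots,X_1$ in the computable language that has \emph{only} unary predicates for the sorts, a binary relation for the graph of $\pi$, the constants, and an $(m+2)$-ary relation for $G_1$. The forgotten relations are $\emptyset$-definable, by formulas independent of $\kappa$: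
\begin{equation}\label{eq:defs}
V_i=\{a\in W_i:\exists x\in X_i\ (a,x)\in G_i\}\ \ (1\le i\le m),\qquad G_{i}=W_{i-1}\setminus V_{i-1}\ \ (2\le i\le m),
\end{equation}
and $R=V_m$. The isomorphism type of $\mathcal N^+_\kappa$ does not depend on the choices: given a second choice $X_i',g_i'$, the bijection $(g_m')^{-1}g_m:X_m\to X'_m$ induces a bijection $W_{m-1}\to W'_{m-1}$ that carries $G_m$ to $G'_m$ and hence $V_{m-1}$ to $V'_{m-1}$, and one continues down to $X_1$. Let $T=\operatorname{Th}(\mathcal N^+_\omega)$.

\begin{lemma}\label{lem:cat}
$T$ is $\aleph_1$-categorical, and $\mathcal N_0^+$ is its prime model.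
\end{lemma}

\begin{proof}
Read $V_i,G_i,R$ as abbreviations by \eqref{eq:defs}. Let $T_0$ say: the sorts partition the universe; $\pi$ is a function $F\to D$; $G_1\subseteq W_1\times X_1$; each $G_i$ is the graph of an injective function $X_i\to W_i$; for each $x\in D$, $R$ restricts to the graph of a bijection from $\pi^{-1}(x)$ minus one point onto $D$; the $d_j$ are distinct elements of $D$; $\pi(c_{ij})=d_i$; for $i\in S$, $R(c_{ij},d_j)$; for $i\notin S$, $c_{i0}$ is the omitted point of its fiber and $R(c_{i,j+1},d_j)$. Every $\mathcal N_\kappa^+$ is a model of $T_0$. Conversely, in a model of $T_0$ the relation $R$ identifies $F$ with $D\times(D\sqcup\{*\})$, and the $X_i,G_i$ form an instance of the construction; so the model is isomorphic to $\mathcal N_\kappa^+$ with $\kappa=|D\setminus\{d_j:j<\omega\}|$. Since $|F|=|D|$ and $|X_i|\le|W_i|$, downward induction on $i$ shows that $\mathcal N_\kappa^+$ has cardinality $|D|=\aleph_0+\kappa$. So $T_0$ has no finite models and exactly one model of size $\aleph_1$. By the \L o\'s--Vaught test $T_0$ is complete; hence it axiomatizes $T$, which is $\aleph_1$-categorical, and $\mathcal N_0^+\models T$.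

Every element of $\mathcal N_0^+$ is $\emptyset$-definable: the elements of $D$ are constants, those of $F$ are determined by $\pi$ and $R$, and $x\in X_i$ is determined by $g_i(x)$, a tuple from $F,D,X_m,\dots,X_{i+1}$. Sending each element to the element with the same definition embeds $\mathcal N_0^+$ elementarily into any model of $T$.
\end{proof}

\begin{lemma}\label{lem:comp}
$\mathcal N_\omega^+$ has a computable presentation.
\end{lemma}

\begin{proof}
Let $D=\omega$, $d_j=2j$, $e_t=2t+1$, $F=D\times\omega$ with $\pi$ the first coordinate, and $c_{ij}=\langle d_i,2j\rangle$. None of this depends on $S$. Define $R$ as a partial map $F\to D$: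
\begin{itemize}
\item over $e_t$: $\langle e_t,u+1\rangle\mapsto u$, with omitted point $\langle e_t,0\rangle$;
\item over $d_i$ with $i\in S$: $\langle d_i,2j\rangle\mapsto d_j$ and $\langle d_i,2t+3\rangle\mapsto e_t$, with omitted point $\langle d_i,1\rangle$;
\item over $d_i$ with $i\notin S$: $\langle d_i,2j+2\rangle\mapsto d_j$ and $\langle d_i,2t+1\rangle\mapsto e_t$, with omitted point $\langle d_i,0\rangle$.
\end{itemize}
Each fiber minus its omitted point is mapped bijectively onto $D$. For $i\in S$, $c_{ij}\mapsto d_j$; for $i\notin S$, $c_{i0}$ is omitted and $c_{i,j+1}\mapsto d_j$. So this is a copy of $\mathcal N_\omega$, and $R\le_TS$. Hence $V_m=R$ is $\Sigma^0_m$, and it contains the infinite computable set $\{(\langle e_0,u+1\rangle,u):u\in\omega\}$. Code tuples by numbers and apply Lemma~\ref{lem:range} successively for $i=m,\dots,2$. At step $i$ it gives $g_i:X_i=\omega\to V_i$ such that $V_{i-1}\subseteq W_{i-1}$ is $\Sigma^0_{i-1}$ and contains an infinite computable set, and $W_{i-1}=W_i\times\omega$ is computable. Then $V_1$ is an infinite $\Sigma^0_1$ set; let $g_1:\omega\to V_1$ be a computable bijection. The sorts, $\pi$, the constants and $G_1$ are computable,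 and the disjoint union of the sorts is computably in bijection with $\omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
By Lemmas~\ref{lem:cat} and~\ref{lem:comp} it remains to show that $\mathcal N_0^+$ has no presentation computable in $0^{(n)}$. In $\mathcal N_0$ the elements of $\pi^{-1}(d_i)$ are $(d_i,*)$ and the $(d_i,d_j)$, $j<\omega$. All of them are named by the $c_{ij}$ if $i\notin S$, and all but $(d_i,*)$ if $i\in S$. So in any presentation of $\mathcal N_0^+$,
\[i\in S\iff\exists y\,\bigl[\,y\in F\wedge\pi(y)=d_i\wedge\forall j\ y\ne c_{ij}\,\bigr].\]
For a presentation computable in $0^{(n)}$ the right side is $\Sigma^0_2(0^{(n)})=\Sigma^0_{n+2}$, contrary to the choice of $S$.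
\end{proof}

\begin{remark}
The example shows where the cost in Theorem~\ref{thm:main} can lie. In every model of this $T$ each element is definable over $D$, but the defining formulas are built from $R$ and the $G_i$, which \eqref{eq:defs} expresses with up to $m$ nested quantifiers. The sentences $R(c_{i0},d_0)$ all have the same complexity, and $R(c_{i0},d_0)\in T$ if and only if $i\in S$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AIM}
\emph{AIM Workshop on Computable Stability Theory Problem Session},
\texttt{https://aimath.org/pastworkshops/computestabproblems.pdf}.

\bibitem{AK}
Andrews and Knight, \emph{Strongly minimal theories with recursive models}.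

\end{thebibliography}
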